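\title{Maximizers of the toric $\mu$-entropy need not be piecewise affine}

\begin{abstract}
On a polarized toric variety, the non-archimedean $\mu$-entropy with parameter $\lambda\le 0$ is a functional on convex functions on the moment polytope, and it has been conjectured that its maximizer is piecewise affine. We disprove this. We construct smooth toric fourfolds for which, for every $\lambda\le-2\pi$, the maximizer depends on one coordinate only and is real-analytic and strictly convex in that coordinate on a slab. Dilations and products give smooth counterexamples for every $\lambda<0$ in every dimension $n\ge4$. On the same polytopes, the minimizer of a related quadratic functional on convex functions is not piecewise affine either. The proofs use only elementary convexity.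
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $(X,L)$ be a polarized projective toric variety of complex dimension $n$, and let $P\subset\mathbb R^n$ be its moment polytope, a compact convex polytope with vertices in $\mathbb Z^n$ and nonempty interior. Only $P$ enters the definitions below. Let $d\mu$ be Lebesgue measure on $P$. Let $d\sigma$ be the standard boundary measure on $\partial P$: on a facet $\{\langle\nu,x\rangle=c\}$ whose inward normal $\nu\in\mathbb Z^n$ is primitive (its entries have no common divisor), $d\sigma$ is $|\nu|^{-1}$ times the $(n-1)$-dimensional Euclidean measure.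

A function $q\colon P\to(-\infty,\infty]$ is \emph{admissible} if it is lower semicontinuous (lsc) and convex and $0<\int_Pe^q\,d\mu<\infty$, where $e^{+\infty}=+\infty$. An admissible $q$ defines the probability density $u_q=e^q/\int_Pe^q\,d\mu$. For $\lambda\le0$ put
\begin{equation}\label{eq:F}
\mu^\lambda(q)=-F^\lambda(u_q),\qquad
F^\lambda(v)=2\pi\int_{\partial P}v\,d\sigma+|\lambda|\int_Pv\log v\,d\mu .
\end{equation}
Both integrals make sense in $(-\infty,\infty]$, because $v\ge0$ and $v\log v\ge-1/e$; we set $F^\lambda(v)=+\infty$ if either of them is $+\infty$. If $q$ is the convex function associated with a toric test configuration $(\mathcal X,\mathcal L)$ of $(X,L)$ and $\rho\ge0$, then $\mu^\lambda(\rho q)$ is the non-archimedean $\mu$-entropy $\mu^\lambda(\mathcal X,\mathcal L;\rho)$. Maximizing over pairs $(\rho,q)$ is the same as maximizing $\mu^\lambda$ over admissible functions, with $\rho=0$ corresponding to the constants. It is known that for $\lambda\le0$ a maximizer exists, is unique up to an additive constant, and lies in $L^p$ for every $p\in[1,\infty)$.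 We do not use these facts: in each example we exhibit the maximizer and prove its uniqueness.

Call $q$ \emph{piecewise affine} if it is finite on $P$ and $P$ is a finite union of convex polytopes on each of which $q$ is affine. The following conjecture is posed in \cite{ODP}.

\begin{quote}
\textbf{Conjecture.} \emph{For every polarized projective toric variety $(X,L)$ and every $\lambda\le0$, the maximizer of $\mu^\lambda$ over admissible functions is piecewise affine.}
\end{quote}

\subsection*{Why one would expect it}
Maximizing $\mu^\lambda$ means minimizing $F^\lambda$ over probability densities with convex logarithm. The entropy term is smallest for the uniform density. The boundary term rewards densities that are small on $\partial P$, but a convex density cannot be large inside and small on the whole boundary; it can only shift mass from one part of $P$ to another. On an interval, and for $\lambda<0$ on the unit cube, no shift pays and the maximizer is constant (Example~\ref{ex:interval} and Lemma~\ref{lem:ops}). In general, the maximizer cannot be curved in all directions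 at once.

\begin{remark}\label{rem:variation}
Let $q$ be a maximizer and $u=u_q$. There is no nonempty open set $U$ in the interior of $P$ on which $q$ is $C^2$ with positive definite Hessian. Indeed, for such a $U$, for $\phi\in C_c^\infty(U)$ and small $|s|$, the function $q+s\phi$ is admissible, and with $Z_s=\int_Pue^{s\phi}\,d\mu$,
\[
F^\lambda(u_{q+s\phi})=\frac1{Z_s}\Big[2\pi\int_{\partial P}u\,d\sigma+|\lambda|\int_Pue^{s\phi}(\log u+s\phi)\,d\mu\Big]-|\lambda|\log Z_s .
\]
The derivative at $s=0$ is $\int_U\phi\,u\,\big(|\lambda|\log u-F^\lambda(u)\big)\,d\mu$, and it must vanish for all $\phi$. For $\lambda<0$ this makes $q$ constant on $U$, and for $\lambda=0$ it gives $F^0(u)=0$, although $u>0$ on $\partial P$. Both are absurd.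
\end{remark}

So the maximizer is degenerate wherever it is smooth, and the data of the problem are piecewise affine; the conjecture is the natural guess. The remark leaves one door open: $q$ may be curved in some directions and flat in the others. If $q=q(z)$ is strictly convex in one coordinate, the evident free perturbations are the functions $\phi(z)$. Their supports are slabs that reach $\partial P$, so the boundary term enters the first variation and can balance the entropy term. This is what happens in our examples.

\subsection*{Results}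
For an integer $N\ge20000$ let $P_N\subset\mathbb R^4$, with coordinates $(z,t,y_1,y_2)$, be given by
\begin{equation}\label{eq:PN}
0\le z\le N,\quad -1\le t\le1,\quad 0\le y_1\le 2N+z-Nt,\quad 0\le y_2\le 2N+z+Nt .
\end{equation}
We check in Section~\ref{sec:polytope} that $P_N$ is the moment polytope of a smooth polarized toric fourfold $(X_N,L_N)$.

\begin{theorem}\label{thm:A}
For every integer $N\ge20000$ and every $\lambda\le-2\pi$, the maximizer of $\mu^\lambda$ for $(X_N,L_N)$ is, up to an additive constant, a continuous function $q=q(z)$. There are $0<z_0<z_1<N$ such that $q$ is affine on $[0,z_0]$ and on $[z_1,N]$, and real-analytic with $q''>0$ on $[z_0,z_1]$. In particular $q$ is not piecewise affine, and the conjecture is false.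
\end{theorem}

\begin{theorem}\label{thm:B}
For every $\lambda<0$ and every $n\ge4$ there is a smooth polarized toric variety of dimension $n$ whose maximizer is not piecewise affine. For $n=1$ and $\lambda\le0$ the maximizer is constant.
\end{theorem}

The same construction applies to a quadratic functional. For lsc convex $f\colon P\to(-\infty,\infty]$ and $a=\sigma(\partial P)/\mu(P)$ put
\begin{equation}\label{eq:E}
\mathcal E(f)=\int_{\partial P}f\,d\sigma-a\int_Pf\,d\mu+\frac12\int_Pf^2\,d\mu,
\end{equation}
with $\mathcal E(f)=+\infty$ if $\int_{\partial P}f\,d\sigma$ or $\int_Pf^2\,d\mu$ is $+\infty$. Minimizing $\mathcal E$ is the convex-function problem behind Sz\'ekelyhidi's optimal destabilizers \cite{Sz}.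

\begin{theorem}\label{thm:C}
For every integer $N\ge20000$, the minimizer of $\mathcal E$ over lsc convex functions on $P_N$ is unique and not piecewise affine.
\end{theorem}

We do not settle the case $\lambda=0$ for $n\ge2$, nor the dimensions $n=2,3$.

The proof reduces both nonlinear problems to one linear inequality, $\int_Prv\,d\mu\le\int_{\partial P}v\,d\sigma$, for a suitable concave function $r$ (Section~\ref{sec:cert}). Section~\ref{sec:model} finds what $r$ must look like if it depends on one coordinate and solves a model problem on an interval by hand. Sections~\ref{sec:polytope} and~\ref{sec:zones} construct $r$ on $P_N$, Section~\ref{sec:ineq} proves the inequality, and Section~\ref{sec:proofs} deduces the theorems.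

\section{Convex functions and lattice polytopes}\label{sec:prelim}

A function $v$ with values in $(0,\infty]$ on a convex set is \emph{log-convex} if $\log v$ is convex, that is, $v((1-s)x+sx')\le v(x)^{1-s}v(x')^s$ for $0<s<1$. A log-convex function is convex, by the inequality between geometric and arithmetic means. We use five facts.

\begin{itemize}
\item[(F1)] \emph{Two lsc convex functions $P\to(-\infty,\infty]$ that are finite and equal almost everywhere are equal.} The set where such an $f$ is finite is convex and of full measure, so it contains the interior of $P$, where $f$ is then continuous. If $x\in\partial P$ and $x_0$ is an interior point, then $f(x)=\lim_{s\downarrow0}f((1-s)x+sx_0)$: semicontinuity gives $\liminf\ge f(x)$ and convexity gives $\limsup\le f(x)$.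
\item[(F2)] \emph{If $g\colon[0,s]\to(0,\infty]$ is convex, then $g(0)+g(s)\ge\frac2s\int_0^sg$. If both sides are finite and equal, then $g$ is affine.} If $g(0)$ and $g(s)$ are finite, $g$ lies below its chord, whose integral is $\frac s2(g(0)+g(s))$; equality forces $g$ to equal the chord almost everywhere, hence everywhere by continuity in $(0,s)$.
\item[(F3)] \emph{Let $v_\eta(x)\in(0,\infty]$ be jointly Borel in $(x,\eta)$, with $x$ in a convex set and $\eta$ in a space with a finite nonzero measure $\pi$. If every $v_\eta$ is lsc and convex (resp.\ log-convex), so is $V=\int v_\eta\,d\pi(\eta)$.} Semicontinuity is Fatou's lemma. Convexity is preserved by integration. For log-convexity, integrate $v_\eta((1-s)x+sx')\le v_\eta(x)^{1-s}v_\eta(x')^s$ and apply H\"older's inequality with exponents $\frac1{1-s}$ and $\frac1s$.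
\item[(F4)] \emph{For $a,b\in(0,\infty)$, $\;b\log b\ge a\log a+(1+\log a)(b-a)$, with equality only if $a=b$.} This is the strict convexity of $b\mapsto b\log b$.
\item[(F5)] \emph{A piecewise affine function on $P$ is affine on some nondegenerate subsegment of every nondegenerate segment in $P$.} Finitely many convex polytopes cover the segment, each meets it in a closed interval, and finitely many points do not cover it.
\end{itemize}

A lattice polytope $P\subset\mathbb R^n$ is \emph{Delzant} if exactly $n$ facets meet at each vertex and their primitive inward normals form a basis of $\mathbb Z^n$. Delzant polytopes are the moment polytopes of smooth polarized toric varieties. If $P$ is the polytope of $(X,L)$, then $kP$ is the polytope of $(X,L^{\otimes k})$ for integers $k\ge1$, and $P\times[0,1]$ is the polytope of $X\times\mathbb P^1$ with the product polarization. Finally, if the $i$th entry of the primitive normal $\nu$ of a facet is $\pm1$, then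
\begin{equation}\label{eq:sigma}
d\sigma=\text{Lebesgue measure in the coordinates other than }x_i,
\end{equation}
because projecting the facet along $x_i$ multiplies Euclidean measure by $|\nu_i|/|\nu|=|\nu|^{-1}$.

\section{Certificates of optimality}\label{sec:cert}

Let $\mathcal K(P)$ be the set of lsc convex $v\colon P\to(0,\infty]$ with $\int_Pv\,d\mu+\int_{\partial P}v\,d\sigma<\infty$, and let $\mathcal L(P)\subset\mathcal K(P)$ be the subset of log-convex functions. If $q$ is admissible and $F^\lambda(u_q)<\infty$, then $u_q\in\mathcal L(P)$.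

As a function of the density $v$, and not of $q=\log v$, the functional $F^\lambda$ is a linear term plus a convex term, so it lies above its linearization at any candidate $u$. To prove that $u$ is optimal it is enough to show that the linearization is minimal at $u$. Let $\lambda<0$ and $\kappa=2\pi/|\lambda|$, and write $\log u=-\kappa r+\mathrm{const}$ with $r$ concave. On probability densities the linearization is, up to a constant, $2\pi$ times
\[
\Theta_r(v)=\int_{\partial P}v\,d\sigma-\int_Prv\,d\mu .
\]
The additive constant in $r$ is free, and we fix it by requiring $\Theta_r(u)=0$.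

\begin{definition}\label{def:cert}
Let $\kappa>0$. A continuous concave function $r\colon P\to\mathbb R$ is a \emph{$\kappa$-certificate} if $\Theta_r(e^{-\kappa r})=0$ and $\Theta_r(v)\ge0$ for all $v\in\mathcal L(P)$. It is a \emph{quadratic certificate} if $\Theta_r(1)=\Theta_r(r)=0$ and $\Theta_r(v)\ge0$ for all $v\in\mathcal K(P)$.
\end{definition}

\begin{lemma}\label{lem:cert}
\textup{(a)} If $r$ is a $\kappa$-certificate and $\lambda=-2\pi/\kappa$, then the maximizers of $\mu^\lambda$ are exactly the functions $-\kappa r+\mathrm{const}$.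
\textup{(b)} If $r$ is a quadratic certificate, then $a-r$ is the unique minimizer of $\mathcal E$.
\end{lemma}

\begin{proof}
(a) The function $q=-\kappa r$ is continuous and convex, hence admissible; $u=u_q=e^{-\kappa r}/Z$ has bounded logarithm, and $\Theta_r(u)=0$ by linearity. Let $v=u_{\tilde q}$ with $\tilde q$ admissible and $F^\lambda(v)<\infty$, so $v\in\mathcal L(P)$. Integrate (F4) with $a=u(x)$, $b=v(x)$. Since $\log u=-\kappa r-\log Z$, $\int_P(v-u)\,d\mu=0$ and $|\lambda|\kappa=2\pi$,
\[
F^\lambda(v)-F^\lambda(u)\ge2\pi\int_{\partial P}(v-u)\,d\sigma-2\pi\int_Pr(v-u)\,d\mu=2\pi\,\Theta_r(v)\ge0 .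
\]
If $F^\lambda(v)=F^\lambda(u)$, then (F4) is an equality almost everywhere, so $v=u$ almost everywhere, and $\tilde q=q+\mathrm{const}$ on $P$ by (F1).

(b) Let $f_0=a-r$, which is continuous and convex with $\Theta_r(f_0)=0$. Let $f$ be lsc and convex with $\mathcal E(f)<\infty$. Being lsc on a compact set, $f$ is bounded below, so $f+C\in\mathcal K(P)$ for a large constant $C$, and $\Theta_r(f)=\Theta_r(f+C)\ge0$. From $\frac12f^2-\frac12f_0^2=(a-r)(f-f_0)+\frac12(f-f_0)^2$ we get
\[
\mathcal E(f)-\mathcal E(f_0)=\Theta_r(f)-\Theta_r(f_0)+\frac12\int_P(f-f_0)^2\,d\mu\ge\frac12\int_P(f-f_0)^2\,d\mu ,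
\]
and uniqueness follows from (F1).
\end{proof}

Part (a) needs $\lambda\ne0$ twice: $\kappa$ must be finite, and uniqueness comes from the entropy term. In part (b) the value of $a$ only fixes a normalization: $\Theta_r(1)=0$ says $\int_Pr\,d\mu=\sigma(\partial P)$, so $a-r$ has mean zero.

\begin{example}\label{ex:interval}
For $P=[0,l]$ the measure $d\sigma$ consists of unit masses at $0$ and $l$. By (F2), the constant $r=2/l$ satisfies $\Theta_r(v)=v(0)+v(l)-\frac2l\int_0^lv\ge0$ for $v\in\mathcal K(P)$, with equality for constant $v$. So $r$ is a $\kappa$-certificate for every $\kappa>0$, and the maximizer is constant for every $\lambda<0$.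
\end{example}

Certificates can be carried along dilations and products.

\begin{lemma}\label{lem:ops}
Let $r$ be a $\kappa$-certificate on $P\subset\mathbb R^n$.
\textup{(a)} For every integer $k\ge1$, the function $r_k(x)=\frac1k\,r(x/k)$ is a $k\kappa$-certificate on $kP$.
\textup{(b)} The function $\tilde r(x,s)=r(x)+2$ is a $\kappa$-certificate on $P\times[0,1]$.
\end{lemma}

\begin{proof}
(a) The map $v\mapsto v_k=v(\cdot/k)$ is a bijection $\mathcal L(P)\to\mathcal L(kP)$. The facets of $kP$ have the same normals as those of $P$, so
$\Theta_{r_k}(v_k)=k^{n-1}\int_{\partial P}v\,d\sigma-k^n\int_P\frac rk\,v\,d\mu=k^{n-1}\Theta_r(v)$.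
Moreover $e^{-k\kappa r_k}=(e^{-\kappa r})_k$.

(b) The facets of $P\times[0,1]$ are the products of the facets of $P$ with $[0,1]$, with measure $d\sigma\,ds$, and $P\times\{0\}$, $P\times\{1\}$, with measure $d\mu$. Let $v\in\mathcal L(P\times[0,1])$ and $\bar v(x)=\int_0^1v(x,s)\,ds$. By (F3), $\bar v$ is lsc and log-convex, and its integrals over $P$ and $\partial P$ are the integrals of $v$ over $P\times[0,1]$ and $\partial P\times[0,1]$; so $\bar v\in\mathcal L(P)$. By (F2) in the variable $s$,
\[
\Theta_{\tilde r}(v)=\Theta_r(\bar v)+\int_P\big(v(x,0)+v(x,1)-2\bar v(x)\big)\,d\mu\ge\Theta_r(\bar v)\ge0 .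
\]
For $v=e^{-\kappa\tilde r}=e^{-2\kappa}e^{-\kappa r(x)}$ the last integral vanishes and $\Theta_r(\bar v)=0$.
\end{proof}

\section{Certificates that depend on one coordinate}\label{sec:model}

\subsection*{The slice ratio}
Suppose that the first coordinate $z$ maps $P$ onto $[0,l]$ and that $\{z=0\}$ and $\{z=l\}$ are facets. Let $H(z)>0$ be the volume of the slice of $P$ at height $z$, and let $W(z)\,dz$ be the image under $z$ of $d\sigma$ on the remaining facets. The \emph{slice ratio} $R=W/H$ is boundary measure per unit volume of the slice. For continuous $r=r(z)$ and $v=v(z)$,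
\begin{equation}\label{eq:slice}
\Theta_r(v)=H(0)v(0)+H(l)v(l)+\int_0^l(R-r)Hv\,dz .
\end{equation}
Let $r=r(z)$ be a $\kappa$-certificate that is $C^2$ with $r''<0$ on an open interval $U$. For $\phi\in C_c^\infty(U)$ the function $s\mapsto\Theta_r(e^{-\kappa r+s\phi})$ is nonnegative for small $|s|$ and vanishes at $s=0$, so its derivative $\int_U(R-r)He^{-\kappa r}\phi\,dz$ vanishes. Hence \emph{$r=R$ wherever $r$ is strictly concave in this sense}. A curved certificate of this type therefore requires a polytope whose slice ratio is strictly concave somewhere.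

The first attempts give convex ratios. If $P=\{0\le z\le l,\ 0\le y_i\le s_i(z)\}$ with positive affine $s_i$ having integer coefficients, then $H=\prod s_i$ and $W=\sum_i2H/s_i$ by \eqref{eq:sigma}, so $R=\sum_i2/s_i$ is convex. If $P=\{0\le z\le l,\ |t|\le1,\ 0\le y\le s(z,t)\}$ with $s$ of the same kind, then $H=2s(z,0)=s(z,1)+s(z,-1)$ and $W=s(z,1)+s(z,-1)+4$, so $R=1+2/s(z,0)$ is convex. With two coordinates $y_1,y_2$ over $(z,t)$, the area $s_1s_2$ of the rectangle over $(z,t)$ is quadratic in $t$ and can be smaller at $t=\pm1$ than on average. If this deficit fades as $z$ grows, $R$ can be increasing and concave. This is how \eqref{eq:PN} is built, and why our examples start in dimension four.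

Given a concave $R$, the choice $r=R$ on all of $[0,l]$ fails: \eqref{eq:slice} gives $\Theta_R(v)=H(0)v(0)+H(l)v(l)>0$ for every positive $v$, so equality is never attained. Near each end the positive point mass must be cancelled by a negative density $(R-r)H$. There $r\ne R$, so $r$ cannot be curved, and we take it affine. The next lemma says which balance makes an end zone contribute nonnegatively.

\begin{lemma}\label{lem:sign}
Let $I$ be a compact interval with endpoints $p$ and $\gamma$, and let $c$ be an interior point. Let $\mathfrak m=A\,\delta_p+g(\xi)\,d\xi$ be a signed measure on $I$, with $A\in\mathbb R$ and $g$ bounded, $g\le0$ between $p$ and $c$, and $g\ge0$ between $c$ and $\gamma$. If $\int\ell\,d\mathfrak m=0$ for all affine $\ell$, then $\int\varphi\,d\mathfrak m\ge0$ for every convex $\varphi\colon I\to\mathbb R$.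
\end{lemma}

\begin{proof}
A finite convex function on $I$ is bounded and continuous in the interior, so the integral exists. Let $\ell$ be affine with $\ell=\varphi$ at $p$ and $c$. The convex function $\varphi-\ell$ vanishes at $p$ and $c$, so it is $\le0$ between $p$ and $c$ and $\ge0$ between $c$ and $\gamma$. Thus $(\varphi-\ell)g\ge0$ on $I$, and $\int\varphi\,d\mathfrak m=\int_I(\varphi-\ell)g\,d\xi\ge0$.
\end{proof}

\subsection*{A model on an interval}
The whole one-dimensional mechanism is visible for the quadratic problem with $H\equiv1$ and $R$ a quadratic polynomial on $[0,l]$ with $R''=-\varepsilon<0$. (This is a model; it does not come from a polytope.) We look for a concave $r$ such that $\Theta(f)=f(0)+f(l)+\int_0^l(R-r)f\,dx$ is nonnegative for convex $f$ and vanishes for $f=1$ and $f=r$.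

On a left zone $[0,\gamma]$ let $r$ be affine and meet $R$ at $\gamma$ and at a second point $c$. Then $R-r=-\frac\varepsilon2(x-c)(x-\gamma)$, and the zone contributes $\int f\,d\mathfrak m$ with $\mathfrak m=\delta_0-\frac\varepsilon2(x-c)(x-\gamma)\,dx$. There are two unknowns, $c$ and $\gamma$, and two conditions. The measure annihilates $x$ if and only if
\[
0=\int_0^\gamma x(x-c)(x-\gamma)\,dx=\tfrac1{12}\gamma^3(2c-\gamma),
\]
that is, $c=\gamma/2$. It then annihilates $1$ if and only if
\[
1=\tfrac\varepsilon2\int_0^\gamma(x-\tfrac\gamma2)(x-\gamma)\,dx=\tfrac1{24}\varepsilon\gamma^3,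
\]
that is, $\gamma=(24/\varepsilon)^{1/3}$. The density is negative on $[0,c)$ and positive on $(c,\gamma)$, as Lemma~\ref{lem:sign} requires.

Assume $l>2\gamma$. Put $\psi(x)=\frac\varepsilon2(x-\frac\gamma2)(x-\gamma)$, and let $r=R+\psi(x)$ on $[0,\gamma]$, $r=R$ on $[\gamma,l-\gamma]$, and $r=R+\psi(l-x)$ on $[l-\gamma,l]$. Then $r$ is continuous, affine on the end zones, and concave, since its slope drops by $\psi'(\gamma)=\varepsilon\gamma/4$ at each junction. The middle zone does not contribute to $\Theta$, so $\Theta(f)\ge0$ for finite convex $f$ by Lemma~\ref{lem:sign}, and $\Theta(f)=0$ if $f$ is affine on each end zone, as $1$ and $r$ are. The identity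
\[
f(0)+f(l)+\int_0^lRf\,dx+\frac12\int_0^lf^2\,dx=\Theta(f)+\frac12\int_0^l(f+r)^2\,dx-\frac12\int_0^lr^2\,dx
\]
shows that the left side is minimized by $f=-r$, which is strictly convex on $[\gamma,l-\gamma]$. If $l\le2\gamma$, the end zones leave no room for a curved part.

On $P_N$ we shall have $l=N$ and $-d^2R/dz^2>1/(20N^2)$. In the model with these values $\gamma^3=480N^2$, and $l>2\gamma$ means $N>3840$: for large $N$ the end zones are short compared with the interval. Two things remain. The end zones must be built with the weight $He^{-\kappa r}$ in place of $1$, where no closed formula is at hand; and $\Theta_r(v)\ge0$ must be proved for competitors that depend on all four coordinates.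

\section{The polytope and its slice ratio}\label{sec:polytope}

From now on $P=P_N$ with $N\ge20000$. We use the coordinate $\xi=2+z/N\in[2,3]$, so $dz=N\,d\xi$, and regard functions of $\xi$ as functions on $P$. The upper bounds for $y_1,y_2$ in \eqref{eq:PN} are
\[
s_1=N(\xi-t),\qquad s_2=N(\xi+t),\qquad s_1,s_2\ge N .
\]

\emph{Smoothness.} The eight inequalities in \eqref{eq:PN} form four pairs, and since $s_i>0$, at most one inequality of each pair is an equality at a given point. So at a vertex exactly four are equalities, one from each pair. The vertices have $z\in\{0,N\}$, $t=\pm1$, $y_i\in\{0,s_i\}$ and are integral. The normals at a vertex are $\pm e_z$, $\pm e_t$, one of $e_{y_1}$ and $-e_{y_1}+e_z-Ne_t$, and one of $e_{y_2}$ and $-e_{y_2}+e_z+Ne_t$. They form a triangular integer matrix with diagonal entries $\pm1$, so $P$ is Delzant.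

\emph{Boundary measure.} We call the two facets in the pair for a coordinate $x_i$ the $x_i$-facets. Their normals have $i$th entry $\pm1$, so by \eqref{eq:sigma} $d\sigma$ on them is Lebesgue measure in the other three coordinates.

\emph{Slice ratio.} Over a point $(\xi,t)$ lies the rectangle $[0,s_1]\times[0,s_2]$, with area and perimeter
\[
h=s_1s_2=N^2(\xi^2-t^2)\in[3N^2,9N^2],\qquad w=2(s_1+s_2)=4N\xi .
\]
With $m=3\xi^2-1\in[11,26]$, the slice volume is $H=\int_{-1}^1h\,dt=\frac23N^2m$. The $t$-facets contribute $h(\xi,1)+h(\xi,-1)$ to $W$, the $y_1$-facets $\int_{-1}^12s_2\,dt$, and the $y_2$-facets $\int_{-1}^12s_1\,dt$. Hence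
\begin{equation}\label{eq:WR}
W=2h(\xi,1)+\int_{-1}^1w\,dt=2N^2(\xi^2-1)+8N\xi,\qquad R=\frac WH=1-\frac2m+\frac{12}N\,\frac\xi m ,
\end{equation}
and \eqref{eq:slice} becomes, for continuous $r=r(\xi)$ and $v=v(\xi)$,
\begin{equation}\label{eq:sliceN}
\Theta_r(v)=\frac{2N^2}3\Big[m(2)v(2)+m(3)v(3)+N\int_2^3(R-r)\,m\,v\,d\xi\Big].
\end{equation}
The main term $1-2/m=(\xi^2-1)/(\xi^2-\frac13)$ of $R$ is the area of the rectangle at $t=\pm1$ divided by its mean over $t$.

\begin{lemma}\label{lem:R}
On $[2,3]$, with primes denoting $d/d\xi$, we have $R\ge\frac9{11}$, $\;0<R'<\frac15$ and $R''<-\frac1{20}$.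
\end{lemma}

\begin{proof}
First, $R\ge1-\frac2{11}$. Next, $(1/m)'=-6\xi/m^2$ and $(\xi/m)'=-(3\xi^2+1)/m^2$ give
$R'=\big[12\xi-\frac{12}N(3\xi^2+1)\big]/m^2$. This is positive because $12\xi\ge24>\frac{12}N\cdot28$. It is less than $12\xi/m^2$, whose derivative $12(m-12\xi^2)/m^3$ is negative, so $R'<\frac{24}{121}<\frac15$. Differentiating again, $(1/m)''=(54\xi^2+6)/m^3$ and $(\xi/m)''=18(\xi^3+\xi)/m^3$, so
\[
-R''=\frac{12}{m^3}\Big[9\xi^2+1-\frac{18}N(\xi^3+\xi)\Big]\ge\frac{108\,\xi^2}{m^3}\ge\frac{36}{m^2}\ge\frac{36}{676}>\frac1{20},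
\]
where we used $\frac{18}N(\xi^3+\xi)\le\frac{540}N<1$ and $\xi^2\ge m/3$.
\end{proof}

\section{The end zones}\label{sec:zones}

By \eqref{eq:sliceN}, an end zone $I$ at $p\in\{2,3\}$ on which $r$ equals an affine function $\ell$ contributes $\frac23N^2\int ve^{\kappa\ell}\,d\mathfrak m$, where
\begin{equation}\label{eq:m}
\mathfrak m=e^{-\kappa\ell}\big[m\,\delta_p+N(R-\ell)\,m\,d\xi\big]\quad\text{on }I .
\end{equation}
The factor $e^{-\kappa\ell}$ is placed in the measure so that the candidate $v=e^{-\kappa r}$ corresponds to the constant function $1$; and if $v$ is log-convex, then $ve^{\kappa\ell}$ is log-convex, hence convex. We therefore need the hypotheses of Lemma~\ref{lem:sign} for \eqref{eq:m}.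

\begin{lemma}\label{lem:zone}
Let $0\le\kappa\le1$ and $p\in\{2,3\}$. There are a point $\gamma$ strictly between $p$ and $\frac52$, a point $c$ strictly between $p$ and $\gamma$, and an affine function $\ell$ such that, on the interval $I$ with endpoints $p$ and $\gamma$:
\begin{itemize}
\item[(i)] $\ell(\gamma)=R(\gamma)$, $\;0<\ell'<\frac15$, and $|R-\ell|\le\frac1{10}$;
\item[(ii)] $\ell'>R'(\gamma)$ if $p=2$, and $\ell'<R'(\gamma)$ if $p=3$;
\item[(iii)] $R-\ell<0$ at $p$ and between $p$ and $c$, and $R-\ell>0$ strictly between $c$ and $\gamma$;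
\item[(iv)] the measure \eqref{eq:m} annihilates affine functions.
\end{itemize}
\end{lemma}

\begin{proof}
As in the model there are two unknowns, the junction and the slope, and two equations. We solve the first-moment equation for the slope, and then the mass equation for the junction.

\emph{The family of lines.} Let $\Gamma=(2,\frac52]$ if $p=2$ and $\Gamma=[\frac52,3)$ if $p=3$. For $\gamma\in\Gamma$ let $I=I_\gamma$ have endpoints $p,\gamma$, let $\tau$ be the tangent line of $R$ at $\gamma$, let $\chi$ be the chord of $R$ through $p$ and $\gamma$, and let $\ell_\theta=(1-\theta)\tau+\theta\chi$ for $0\le\theta\le1$. By strict concavity, $R<\tau$ on $I\setminus\{\gamma\}$ and $R>\chi$ in the interior of $I$; so on $I$ the affine function $\tau-\chi$ is a positive multiple of $|\xi-\gamma|$. The slopes of $\tau$ and $\chi$ are values of $R'$, so $0<\ell_\theta'<\frac15$ by Lemma~\ref{lem:R}. Since $\ell_\theta(\gamma)=R(\gamma)$ and $|R'-\ell_\theta'|<\frac15$,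
\begin{equation}\label{eq:close}
|R-\ell_\theta|\le\tfrac15|\xi-\gamma|\le\tfrac1{10}\quad\text{on }I .
\end{equation}
So (i) holds for every $\ell_\theta$.

\emph{The first moment.} Let $J(\gamma,\theta)=\int_I|\xi-p|\,(R-\ell_\theta)\,m\,e^{-\kappa\ell_\theta}\,d\xi$, a continuous function on $\Gamma\times[0,1]$. We have $J(\gamma,0)<0<J(\gamma,1)$, and
\[
\partial_\theta\big[(R-\ell_\theta)e^{-\kappa\ell_\theta}\big]=(\tau-\chi)\,e^{-\kappa\ell_\theta}\big(1+\kappa(R-\ell_\theta)\big)>0\quad\text{on }I\setminus\{\gamma\},
\]
since $\kappa|R-\ell_\theta|\le\frac1{10}$. So $J(\gamma,\cdot)$ is strictly increasing and has a unique zero $\theta(\gamma)\in(0,1)$. The zero is continuous in $\gamma$: if $\theta_-<\theta(\gamma_0)<\theta_+$, then $J(\gamma,\theta_-)<0<J(\gamma,\theta_+)$ holds at $\gamma_0$ and hence near $\gamma_0$, so $\theta_-<\theta(\gamma)<\theta_+$ there. From now on $\theta=\theta(\gamma)$, $\ell=\ell_\theta$, and $g=R-\ell$.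

\emph{Slopes and signs.} We have $\ell-\tau=-\theta(\tau-\chi)<0$ on $I\setminus\{\gamma\}$ and $\ell=\tau$ at $\gamma$. As $I$ lies to the left of $\gamma$ for $p=2$ and to the right for $p=3$, this is (ii). The function $g$ is strictly concave with $g(\gamma)=0$ and $g(p)=(1-\theta)(R-\tau)(p)<0$. Near $\gamma$ in $I$, $g=(R-\tau)+\theta(\tau-\chi)$ is positive, because the first term is $O(|\xi-\gamma|^2)$ and the second is a positive multiple of $|\xi-\gamma|$. So $g$ has a zero $c$ strictly between $p$ and $\gamma$. A strictly concave function is positive between two zeros and negative outside them, which is (iii).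

\emph{The mass.} The total mass of \eqref{eq:m},
\[
M(\gamma)=m(p)e^{-\kappa\ell(p)}+N\int_Ig\,m\,e^{-\kappa\ell}\,d\xi,
\]
is continuous on $\Gamma$. As $\gamma\to p$, we have $\ell(p)\to R(p)$ by \eqref{eq:close}, and the integrand is bounded by $\frac{26}{10}$ because $\ell\ge\frac9{11}-\frac1{10}>0$. So $M(\gamma)\to m(p)e^{-\kappa R(p)}>0$: a short zone cannot cancel the point mass. We claim that $M(\frac52)<0$.

Let $\gamma=\frac52$. The integrand changes sign, so we first use $J=0$ to make it one-signed. The affine function $A(\xi)=\frac{\xi-c}{p-c}$ equals $1-\frac{|\xi-p|}{|c-p|}$ on $I$, so $\int_Ig\,m\,e^{-\kappa\ell}\,d\xi=\int_IAg\,m\,e^{-\kappa\ell}\,d\xi$. The function $\psi=g+\frac1{40}(\xi-c)(\xi-\gamma)$ is concave, since $\psi''=R''+\frac1{20}<0$, and vanishes at $c$ and $\gamma$. So $\psi\le0\le A$ between $p$ and $c$, and $A\le0\le\psi$ between $c$ and $\gamma$. Thus $A\psi\le0$ on $I$. Since $\xi-\gamma$ and $p-c$ have the same sign and $|p-c|\le\frac12$, this reads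
\[
Ag\le-\frac1{40}\,\frac{(\xi-c)^2\,|\xi-\gamma|}{|p-c|}\le-\frac1{20}(\xi-c)^2\,|\xi-\gamma| .
\]
With $s=|\xi-\gamma|$ and $x=|c-\gamma|$,
\[
\int_I(\xi-c)^2|\xi-\gamma|\,d\xi=\int_0^{1/2}s(s-x)^2\,ds=\frac1{64}-\frac x{12}+\frac{x^2}8=\frac18\Big(x-\frac13\Big)^2+\frac1{576}\ge\frac1{576}.
\]
On $I$ we have $m\ge\frac23m(p)$: for $p=2$ the minimum of $m$ is $m(2)$, and for $p=3$ it is $m(\frac52)=\frac{71}4>\frac23\cdot26$. Also $|\ell(\xi)-\ell(p)|\le\frac15\cdot\frac12$ and $\kappa\le1$ give $e^{-\kappa\ell}\ge e^{-1/10}e^{-\kappa\ell(p)}\ge\frac9{10}e^{-\kappa\ell(p)}$. Therefore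
\[
M(\tfrac52)\le m(p)e^{-\kappa\ell(p)}\Big[1-N\cdot\frac1{20}\cdot\frac1{576}\cdot\frac23\cdot\frac9{10}\Big]=m(p)e^{-\kappa\ell(p)}\Big[1-\frac N{19200}\Big]<0 .
\]
By the intermediate value theorem $M(\gamma)=0$ for some $\gamma$ strictly between $p$ and $\frac52$. For this $\gamma$ the measure \eqref{eq:m} annihilates $1$, as $M=0$, and it annihilates $\xi-p$, which vanishes at the atom and equals $\pm|\xi-p|$ on $I$, as $J=0$. This is (iv).
\end{proof}

The bound $\kappa\le1$ entered in the monotonicity of $J$ and in the lower bound for $e^{-\kappa\ell}$. The size of $N$ was needed in full only for $M(\frac52)<0$, which is the counterpart of $l>2\gamma$ in the model.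

For $0\le\kappa\le1$ and $p=2,3$, fix $\gamma_p$, $I_p$, $\ell_p$ and the measure $\mathfrak m_p$ as in Lemma~\ref{lem:zone}, so $2<\gamma_2<\frac52<\gamma_3<3$, and define
\begin{equation}\label{eq:r}
r=\ell_2\ \text{ on }I_2=[2,\gamma_2],\qquad r=R\ \text{ on }[\gamma_2,\gamma_3],\qquad r=\ell_3\ \text{ on }I_3=[\gamma_3,3].
\end{equation}
By (i), $r$ is continuous and $|R-r|\le\frac1{10}$. By (ii) and $R''<0$, the slope of $r$ is nonincreasing, so $r$ is concave, on $[2,3]$ and as a function on $P$.

\section{The linear inequality}\label{sec:ineq}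

\begin{proposition}\label{prop:main}
Let $0\le\kappa\le1$ and let $r$ be given by \eqref{eq:r}. If $\kappa>0$, then $r$ is a $\kappa$-certificate on $P_N$. If $\kappa=0$, then $r$ is a quadratic certificate on $P_N$.
\end{proposition}

\begin{proof}
\emph{The equalities.} Let $v=\varphi e^{-\kappa r}$ with $\varphi=\varphi(\xi)$ continuous and affine on $I_2$ and on $I_3$. Since $R=r$ on the middle zone, \eqref{eq:sliceN} gives $\Theta_r(v)=\frac23N^2\big[\int\varphi\,d\mathfrak m_2+\int\varphi\,d\mathfrak m_3\big]=0$. Take $\varphi=1$, and for $\kappa=0$ also $\varphi=r$.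

It remains to show $\Theta_r(v)\ge0$ for $v\in\mathcal L(P)$ if $\kappa>0$ and for $v\in\mathcal K(P)$ if $\kappa=0$. We treat both cases at once and say that a function is \emph{of the class} if it takes values in $(0,\infty]$, is lsc, and is log-convex (for $\kappa>0$) or convex (for $\kappa=0$). By (F3) the class is stable under averaging, and its members are convex. The plan is to reduce $v$ to functions of $\xi$ by averaging first in $y$ and then in $t$.

\emph{Step 1: averaging in $y$.} On $B=[2,3]\times[-1,1]$ put
\[
V(\xi,t)=\int_{[0,1]^2}v(z,t,s_1\eta_1,s_2\eta_2)\,d\eta,\qquad z=N(\xi-2).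
\]
For fixed $\eta$ the map $(\xi,t)\mapsto(z,t,s_1\eta_1,s_2\eta_2)\in P$ is affine, so $V$ is of the class. The integral of $v$ over the rectangle above $(\xi,t)$ is $hV$. This computes $\int_Prv\,d\mu$ and the contributions of the $z$-facets and $t$-facets. By (F2) in $y_1$, for fixed $(z,t,y_2)$, the $y_1$-facets contribute at least $\iint\frac2{s_1}hV\,dz\,dt=\iint2s_2V\,dz\,dt$; by (F2) in $y_2$, the $y_2$-facets contribute at least $\iint2s_1V\,dz\,dt$. With $E_p=\int_{-1}^1h(p,t)V(p,t)\,dt$,
\[
\Theta_r(v)\ge E_2+E_3+N\int_2^3\Big[h(\xi,1)\big(V(\xi,1)+V(\xi,-1)\big)+\int_{-1}^1(w-rh)V\,dt\Big]d\xi ,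
\]
and $E_2$, $E_3$, $\int_2^3V(\xi,\pm1)\,d\xi$ are finite because $\int_{\partial P}v\,d\sigma<\infty$ and $h\ge3N^2$.

Since $h$ and $w$ are even in $t$, the right side does not change if $V$ is replaced by $\frac12\big(V(\xi,t)+V(\xi,-t)\big)$, which is again of the class. So we assume that $V$ is even in $t$. An even convex function on $[-1,1]$ has its minimum at $0$ and its maximum at $\pm1$, so $V(\xi,0)\le V(\xi,t)\le V(\xi,1)$, and all integrals over $B$ below converge absolutely. Writing $w-rh=-K+(R-r)h$ with $K=Rh-w$, we obtain
\begin{equation}\label{eq:step1}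
\Theta_r(v)\ge E_2+E_3+N\int_2^3\big[T+(R-r)S\big]\,d\xi,
\end{equation}
\[
T(\xi)=2h(\xi,1)V(\xi,1)-\int_{-1}^1KV\,dt,\qquad S(\xi)=\int_{-1}^1hV\,dt .
\]

The function $S/H$ is the mean of $v$ over a slice, and one would like to apply Lemma~\ref{lem:sign} to it. The difficulty is that the weight $h/H$ depends on $\xi$, so (F3) does not apply to $S/H$. We shall freeze the weight. This costs an error proportional to the oscillation
\[
G(\xi)=V(\xi,1)-V(\xi,0)\ge0,
\]
which is finite for almost every $\xi$, and the term $T$ pays for it.

\emph{Step 2: $T\ge3N^2G$ whenever $V(\xi,1)<\infty$.} We have $K=RN^2(\xi^2-t^2)-4N\xi$. For $|t|\le1$, Lemma~\ref{lem:R} gives $K\ge N^2\big[\frac9{11}\cdot3-\frac{12}N\big]>0$. By \eqref{eq:WR}, $\int_{-1}^1K\,dt=W-\int_{-1}^1w\,dt=2h(\xi,1)$, so $\int_0^1K\,dt=h(\xi,1)$ and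
\[
T=2\int_0^1K\,\big(V(\xi,1)-V(\xi,t)\big)\,dt .
\]
Convexity gives $V(\xi,t)\le(1-t)V(\xi,0)+tV(\xi,1)$, that is, $V(\xi,1)-V(\xi,t)\ge(1-t)G$. Since $\int_0^1(\frac12-t)\,dt=0$ and only the term $-RN^2t^2$ of $K$ depends on $t$, we have $\int_0^1(\frac12-t)K\,dt=RN^2\int_0^1(t-\frac12)t^2\,dt=\frac1{12}RN^2>0$. Hence
\[
T\ge2G\int_0^1(1-t)K\,dt\ge G\int_0^1K\,dt=N^2(\xi^2-1)\,G\ge3N^2G .
\]

\emph{Step 3: freezing the weight.} For $p\in\{2,3\}$ put
\[
V_p(\xi)=\frac1{H(p)}\int_{-1}^1h(p,t)V(\xi,t)\,dt .
\]
The weight does not depend on $\xi$, so $V_p$ is of the class on $[2,3]$. It is frozen at $p$ so that the point mass is reproduced exactly: $E_p=H(p)V_p(p)$. Since $3N^2\le h\le9N^2$ and $E_2,E_3<\infty$, the function $V_p$ is finite at $\xi=2$ and $\xi=3$, hence on $[2,3]$ by convexity. From $H=2N^2(\xi^2-\frac13)$ we get $\frac hH=\frac12+\frac32\cdot\frac{1/3-t^2}m$, so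
\[
S-HV_p=H\int_{-1}^1\Big[\frac{h(\xi,t)}{H(\xi)}-\frac{h(p,t)}{H(p)}\Big]V\,dt=N^2\Big[1-\frac{m(\xi)}{m(p)}\Big]\int_{-1}^1\big(\tfrac13-t^2\big)V\,dt .
\]
Here $m(\xi)/m(p)\in[\frac{11}{26},\frac{26}{11}]$, so the bracket is at most $\frac{15}{11}$ in absolute value. As $\int_{-1}^1(\frac13-t^2)\,dt=0$, we may replace $V$ by $V-V(\xi,0)\in[0,G]$ in the last integral, and $|\frac13-t^2|\le\frac23$ bounds it by $\frac43G$. Thus $|S-HV_p|\le\frac{20}{11}N^2G\le2N^2G$. With $|R-r|\le\frac1{10}$ and Step~2, for almost every $\xi\in I_p$,
\[
T+(R-r)S\ge3N^2G-\tfrac15N^2G+(R-r)HV_p\ge(R-r)HV_p .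
\]
On $[\gamma_2,\gamma_3]$ we have $T+(R-r)S=T\ge0$ almost everywhere. Inserting this in \eqref{eq:step1} and using $H=\frac23N^2m$,
\begin{equation}\label{eq:step3}
\Theta_r(v)\ge\sum_{p=2,3}\Big[H(p)V_p(p)+N\int_{I_p}(R-r)HV_p\,d\xi\Big]=\frac{2N^2}3\sum_{p=2,3}\int V_p\,e^{\kappa\ell_p}\,d\mathfrak m_p .
\end{equation}

\emph{Step 4: the end zones.} The function $\varphi_p=V_pe^{\kappa\ell_p}$ is finite on $I_p$. It is convex: for $\kappa>0$ its logarithm is the sum of the convex function $\log V_p$ and an affine function, and for $\kappa=0$ it equals $V_p$. By Lemma~\ref{lem:zone}(iii) and (iv), $\mathfrak m_p$ satisfies the hypotheses of Lemma~\ref{lem:sign}, so both terms in \eqref{eq:step3} are nonnegative.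
\end{proof}

\begin{remark}\label{rem:logconvex}
Log-convexity, as opposed to convexity, is needed only for Step~4, and for $\kappa>0$ the inequality fails on $\mathcal K(P)$. Indeed, $u=e^{-\kappa r}$ has $u''=(\kappa\ell_2')^2u>0$ on $I_2$, so for a nonzero $\phi\ge0$ in $C_c^\infty$ supported where $2<\xi<\gamma_2$ and $R<r$, and small $s>0$, the function $u+s\phi$ lies in $\mathcal K(P)$, while $\Theta_r(u+s\phi)=\frac23sN^3\int(R-r)\,m\,\phi\,d\xi<0$ by \eqref{eq:sliceN}.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Put $z_0=N(\gamma_2-2)$ and $z_1=N(\gamma_3-2)$, so $0<z_0<z_1<N$. On $[z_0,z_1]$ the function $r$ equals $R$, a rational function of $z$ without poles there, with $d^2R/dz^2=R''/N^2<0$.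

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\kappa=2\pi/|\lambda|\in(0,1]$. By Proposition~\ref{prop:main} and Lemma~\ref{lem:cert}(a), the maximizer is $q=-\kappa r$ up to a constant. By \eqref{eq:r} it is a continuous function of $z$, affine on $[0,z_0]$ and $[z_1,N]$, and equal to $-\kappa R$ on $[z_0,z_1]$, where it is real-analytic with positive second derivative. So $q$ is affine on no nondegenerate subsegment of $\{(z,0,0,0):z_0\le z\le z_1\}\subset P_N$, and by (F5) it is not piecewise affine.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]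
Let $\lambda<0$, $n\ge4$ and $N\ge20000$. Choose an integer $k\ge2\pi/|\lambda|$, put $\kappa=2\pi/(k|\lambda|)\in(0,1]$, and let $r$ be the $\kappa$-certificate on $P_N$ from Proposition~\ref{prop:main}. By Lemma~\ref{lem:ops}(a), followed by $n-4$ applications of Lemma~\ref{lem:ops}(b), the function $\hat r(x,x')=\frac1kr(x/k)+2(n-4)$ is a $k\kappa$-certificate on $kP_N\times[0,1]^{n-4}$. This is the polytope of the smooth variety $X_N\times(\mathbb P^1)^{n-4}$, polarized by the product of $L_N^{\otimes k}$ and the degree one bundles. Since $-2\pi/(k\kappa)=\lambda$, Lemma~\ref{lem:cert}(a) shows that the maximizer of $\mu^\lambda$ is $-k\kappa\hat r=-\kappa r(x/k)+\mathrm{const}$. It has positive second derivative along the segment $\{(z,0,\dots,0):kz_0\le z\le kz_1\}$, so it is not piecewise affine by (F5).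

Let $n=1$; after a translation $P=[0,l]$. The case $\lambda<0$ is Example~\ref{ex:interval}. For $\lambda=0$, (F2) gives $F^0(v)\ge2\pi(v(0)+v(l))\ge4\pi/l$ for every $v=u_q$, with equality for constant $v$. If equality holds, then $v$ is affine by (F2), and positive, so $\log v$ is concave. It is also convex, hence affine, and a function $e^{\alpha x+\beta}$ is affine only if $\alpha=0$. So $q$ is constant.
\end{proof}

At $\lambda=0$ this route is closed: there is no finite $\kappa$, and dilation does not help, since $F^0$ on $kP$ evaluated at $k^{-n}v(\cdot/k)$ is $\frac1kF^0(v)$, so that $kP$ poses the same problem as $P$.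

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $r$ be given by \eqref{eq:r} with $\kappa=0$. By Proposition~\ref{prop:main} and Lemma~\ref{lem:cert}(b), the unique minimizer of $\mathcal E$ is $a-r$. For $z_0\le z\le z_1$ it equals $a-R$, which has positive second derivative in $z$. By (F5), applied to the segment $\{(z,0,0,0):z_0\le z\le z_1\}$, it is not piecewise affine.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ODP}
\emph{Introduction To Optimal Degeneration Problems},
\texttt{http://ithems-members.riken.jp/eijinoe/2023\_Rutgers.pdf}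

\bibitem{Sz}
Sz\'ekelyhidi, J.~Differential Geom.~\textbf{80} (2008).

\end{thebibliography}
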